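\title{The tau function of a local holomorphic solution of the KdV equation has order at most three}

\begin{abstract}
A solution of the KdV equation $u_t=auu_x+bu_{xxx}$ that is holomorphic near a point of $\mathbb C^2$ can be written as $u=\frac{12b}{a}\partial_x^2\log\tau$ with $\tau$ entire in $x$. We prove the conjecture that $\tau$ has order at most $3$; in fact $|\tau|\le\exp\big(C(1+|x|)^3\big)$ locally uniformly in $t$, and the exponent $3$ is attained. Holomorphy in $t$ forces the bound $C^k(k!)^{1/3}$ on the coefficients of the formal solution of the Riccati equation attached to $u$, and $\tau$ is an explicit infinite determinant in these coefficients, which can be estimated term by term. The same bound characterizes the initial data of local holomorphic solutions, and the method gives order at most $2+\frac1n$ for the $n$-th flow of the KdV hierarchy.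
\end{abstract}

\section{The problem and the results}

\subsection{The tau function and its order}

Consider the Korteweg--de Vries equation
\begin{equation}\label{eq:kdv}
u_t=a\,uu_x+b\,u_{xxx},\qquad a,b\in\mathbb C\setminus\{0\}.
\end{equation}
A \emph{local holomorphic solution} is a function $u(x,t)$ that is holomorphic in a neighborhood of a point $(x_0,t_0)\in\mathbb C^2$ and satisfies \eqref{eq:kdv} there. Such a solution is far more global than its definition suggests. By a known result, quoted with the problem in \cite{slides} as ``Theorem 2, D.~2018'', every local holomorphic solution has the form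
\begin{equation}\label{eq:tau}
u=\frac{12b}{a}\,\partial_x^2\log\tau=\frac{12b}{a}\cdot\frac{\tau_{xx}\tau-\tau_x^2}{\tau^2},
\end{equation}
where $\tau(\cdot,t)$ is an entire function of $x$ for each fixed $t$ near $t_0$. In particular $u(\cdot,t)$ extends meromorphically to $\mathbb C$, with poles at the zeros of $\tau(\cdot,t)$.

For fixed $t$, call an entire function of $x$ \emph{admissible} if it satisfies \eqref{eq:tau} near $x_0$. Two admissible functions $\tau_1,\tau_2$ satisfy $(\log(\tau_1/\tau_2))''=0$ on a small disc, so $\tau_1=e^{\alpha x+\beta}\tau_2$. Up to this factor, $\tau(\cdot,t)$ is attached canonically to $u(\cdot,t)$, and it is natural to ask how fast it grows. Recall that an entire function $f$ with $M(r)=\max_{|x|=r}|f(x)|$ has \emph{order}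
$$\rho(f)=\limsup_{r\to\infty}\frac{\log\log M(r)}{\log r},$$
and that its \emph{type} with respect to order $3$ is $\limsup_{r\to\infty}r^{-3}\log M(r)$. A factor $e^{\alpha x+\beta}$ changes neither this type nor the property $\rho\le3$.

Four explicit solutions, with $A\ne0$, $B,C\in\mathbb C$ and $\wp$ a Weierstrass elliptic function (so that $\wp'''=12\wp\wp'$), show the range of behavior:
\begin{align*}
u_1&=-\frac{12bA^2}{a}\wp(Ax+Bt+C)+\frac{B}{Aa}, & u_2&=\frac{12bA^2}{a\cosh^2(Ax+4bA^3t+C)},\\
u_3&=-\frac{12b}{a(x+C)^2}, & u_4&=\frac{x+B}{C-at}.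
\end{align*}
One may take $\tau_1$ to be $\exp\big(Bx^2/(24Ab)\big)$ times the Weierstrass sigma function of $Ax+Bt+C$, and
$$\tau_2=\cosh(Ax+4bA^3t+C),\qquad \tau_3=x+C,\qquad \tau_4=\exp\frac{a(x+B)^3}{72b(C-at)}.$$
The orders are $2,1,0,3$. The problem posed in \cite{slides} is whether $3$ is the maximum.

\medskip\noindent\textbf{Conjecture.} \emph{For every local holomorphic solution $u$ of \eqref{eq:kdv} and every fixed $t$ near $t_0$, the entire function $\tau(\cdot,t)$ has order at most $3$.}\medskip

Scaling suggests the exponent. If $u(x,t)$ solves \eqref{eq:kdv}, so does $s^2u(sx,s^3t)$, and its tau function is $\tau(sx,s^3t)$. Thus $\log\tau$ carries no weight when $x$ has weight $1$ and $t$ has weight $3$, and the basic weightless quantity is $x^3/t$. For a solution that is holomorphic on a $t$-disc of radius $R$ one therefore expects $\log|\tau|$ to be at most of size $|x|^3/R$, which is what $\tau_4$ does.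

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $u$ be a solution of \eqref{eq:kdv} holomorphic near $(x_0,t_0)$. There are $R'>0$, $C>0$ and a function $\tau$ holomorphic on $\mathbb C\times\{|t-t_0|<R'\}$ with $\tau(x_0,t)=1$, $u=\frac{12b}{a}\partial_x^2\log\tau$ near $(x_0,t_0)$, and
$$|\tau(x,t)|\le\exp\big(C(1+|x-x_0|)^3\big).$$
Hence for each fixed $t$ every admissible $\tau(\cdot,t)$ has order at most $3$.
\end{theorem}

So the conjecture holds, with finite type, locally uniformly in $t$. If $u$ is holomorphic at $(x_0,t_1)$, the theorem applies with $t_1$ in place of $t_0$, so every fixed $t$ is covered. The exponent $3$ is optimal by $\tau_4$, whose type $|a/(72b(C-at))|$ is unbounded as $C-at\to0$; no universal bound on the type exists. Jensen's formula bounds the number of zeros of $\tau(\cdot,t)$ in $|x-x_0|\le r$ by $(\log 2)^{-1}C(1+2r)^3$, so $u(\cdot,t)$ has $O(r^3)$ poles in $|x|\le r$. The proof is self-contained: it does not use the representation \eqref{eq:tau} but proves it again.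

From now on we normalize. Put $u(x,t)=\frac{6b}{a}v\big(x-x_0,b(t-t_0)\big)$. Each term of \eqref{eq:kdv} acquires the factor $6b^2/a$, and the equation becomes
\begin{equation}\label{eq:norm}
v_t=6vv_x+v_{xxx}
\end{equation}
near $(0,0)$, while \eqref{eq:tau} becomes $v=2\partial_x^2\log\tau$.

The objects that control the growth of $\tau$ come from the Schr\"odinger equation $\psi_{xx}=(z^2-v)\psi$. Its logarithmic derivative $\chi=\psi_x/\psi$ satisfies the Riccati equation
\begin{equation}\label{eq:ric}
\chi_x+\chi^2=z^2-v .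
\end{equation}
For $v$ holomorphic or a formal power series (possibly depending on $t$ as well), \eqref{eq:ric} has exactly one formal solution of the form $\chi=z+\sum_{k\ge1}\chi_kz^{-k}$: the coefficients of $z^0$ and $z^{-k}$ give
$$\chi_1=-\tfrac12v,\qquad 2\chi_{k+1}=-\partial_x\chi_k-\sum_{i+j=k}\chi_i\chi_j .$$
We call $\chi$ the \emph{Riccati series} and $\chi_k$ the \emph{Riccati coefficients} of $v$; for instance $\chi_2=\frac14v_x$ and $\chi_3=-\frac18(v_{xx}+v^2)$. By induction,
\begin{equation}\label{eq:tri}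
\chi_k=(-2)^{-k}\partial_x^{k-1}v+\big(\text{a polynomial in }v,\dots,\partial_x^{k-2}v\big),
\end{equation}
with polynomials that do not depend on $v$. The system \eqref{eq:tri} is triangular, so $v_0\mapsto(\chi_k(0))_{k\ge1}$ is a bijection from $\mathbb C[[x]]$ onto the set of all complex sequences. In these coordinates the solvability of the Cauchy problem is a pure growth condition.

\begin{theorem}\label{thm:data}
Let $v_0\in\mathbb C[[x]]$ have Riccati coefficients $\chi_k$. Then $v_0=v(\cdot,0)$ for a solution $v$ of \eqref{eq:norm} holomorphic near $(0,0)$ if and only if, for some $C$,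
\begin{equation}\label{eq:gev}
|\chi_k(0)|\le C^k(k!)^{1/3}\qquad(k\ge1).
\end{equation}
So local holomorphic solutions at $(0,0)$ correspond bijectively to arbitrary sequences satisfying \eqref{eq:gev}.
\end{theorem}

A bound of the form \eqref{eq:gev} is called a Gevrey bound with exponent $\frac13$. The method applies without change to the higher flows of the hierarchy.

\begin{theorem}\label{thm:flows}
Let $n\ge1$ and $G=\sum_{i=0}^nG_i(x,t)\lambda^i$ with $G_n=g\in\mathbb C\setminus\{0\}$ constant and $v,G_i$ holomorphic near $(0,0)$. Suppose that, identically in $\lambda$,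
\begin{equation}\label{eq:flow}
v_t=\tfrac12G_{xxx}-2(\lambda-v)G_x+v_xG .
\end{equation}
Then $v(x,0)=2\partial_x^2\log\tau$ with $\tau$ entire and $|\tau(x)|\le\exp\big(C(1+|x|)^{2+1/n}\big)$; in particular the order of $\tau$ is at most $2+\frac1n$.
\end{theorem}

Equation \eqref{eq:flow} is the zero-curvature form of the $n$-th KdV flow, with lower flows admitted: the coefficients of $\lambda^i$, $i\ge1$, read $2\partial_xG_{i-1}=\frac12\partial_x^3G_i+2v\partial_xG_i+v_xG_i$ and determine each $G_{i-1}$ from $G_i$ up to a function of $t$, and the coefficient of $\lambda^0$ is the evolution equation. Equation \eqref{eq:norm} is the case $n=1$, $G=4\lambda+2v$, in which the right side of \eqref{eq:flow} is $v_{xxx}-4(\lambda-v)v_x+v_x(4\lambda+2v)=v_{xxx}+6vv_x$. The hypothesis $n\ge1$ is needed: for $G=g$, equation \eqref{eq:flow} is $v_t=gv_x$, and $v_0(x+gt)$ is a solution for every holomorphic germ $v_0$.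

The growth condition of Theorem~\ref{thm:main} cannot replace \eqref{eq:gev}.

\begin{proposition}\label{prop:counter}
The germ $v_0=2\partial_x^2\log(1+x^2)$ at $x=0$ is not the initial value $v(\cdot,0)$ of any solution $v$ of \eqref{eq:norm} holomorphic near $(0,0)$.
\end{proposition}

The proof of Theorem~\ref{thm:main} has two independent halves, illustrated in Section~\ref{sec:models}. Section~\ref{sec:gevrey} derives \eqref{eq:gev} from holomorphy in $t$; this is the only place where the evolution equation is used analytically. Section~\ref{sec:det} writes $\tau$ as a Sato-type determinant in the numbers $\chi_k(0)$, for an arbitrary formal $v_0$. Sections~\ref{sec:growth} and~\ref{sec:conv} estimate this determinant, for all $x$ at $t=0$ and for small $(x,t)$ respectively. Section~\ref{sec:counter} proves Proposition~\ref{prop:counter}.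

\section{Two model cases}\label{sec:models}

\subsection{The linear equation: where $(k!)^{1/3}$ comes from}
Let $v_t=v_{xxx}$ with $v$ holomorphic near $\{0\}\times\{|t|\le R\}$, $R\le1$, and let $L$ bound $v,v_x,v_{xx}$ on that set. For $k=3j+i$ with $i\in\{0,1,2\}$, the equation and Cauchy's estimate in $t$ give
$$|\partial_x^kv(0,0)|=|\partial_t^{\,j}\partial_x^iv(0,0)|\le L\,j!\,R^{-j}\le LR^{-k/3}(k!)^{1/3},$$
because $(j!)^3\le(3j)!\le k!$. Three derivatives in $x$ cost one derivative in $t$. With $q=(|x|^3/R)^{1/2}$, the $k$-th term of the Taylor series of $v(\cdot,0)$ is at most $L(q^k/k!)^{2/3}\le Le^{2q}2^{-2k/3}$, so $v(\cdot,0)$ is entire of order at most $\frac32$.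

For KdV the derivatives $\partial_x^kv$ cannot obey such a bound, since $v$ may have poles. The Riccati coefficients, which agree with $(-2)^{-k}\partial_x^{k-1}v$ up to nonlinear terms, are the right substitute, as the next example shows.

\subsection{The rational solution: where the determinant comes from}\label{sub:rational}
Let $\mu\ne0$ and $v=-2\mu^2(1+\mu x)^{-2}=-2\xi^{-2}$ with $\xi=x+1/\mu$. The function $\psi=e^{xz}\big(1-\frac1{z\xi}\big)$ has $\psi_{xx}=e^{xz}\big(z^2-\frac z\xi+\frac2{\xi^2}-\frac2{z\xi^3}\big)=(z^2-v)\psi$, so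
$$\chi=\frac{\psi_x}{\psi}=z+\frac{1}{\xi^2(z-1/\xi)}=z+\sum_{k\ge1}\xi^{-k-1}z^{-k}.$$
Thus $\chi_k(0)=\mu^{k+1}$ grows geometrically, while $|\partial_x^kv(0)|=2(k+1)!\,|\mu|^{k+2}$.

Now suppose we are given only the series $\omega(z)=\chi(0,z)$ and want to recover $\tau$. For any $v$, let $w=\exp\int_0^x\chi\,dx$. It solves $w_{xx}=(z^2-v)w$ with $w=1$, $w_x=\omega$ at $x=0$, and it has two \emph{linear} properties. First, differentiating the equation expresses each $\partial_x^kw$ as a combination of $w$ and $w_x$ with coefficients polynomial in $z^2$, so all Taylor coefficients of $w$ in $x$ lie in the space $W=\mathbb C[z^2]+\mathbb C[z^2]\,\omega$. Second, $e^{-xz}w=1+a_1z^{-1}+\cdots$, where $\partial_xa_1=\chi_1=-\frac12v$. These two properties form a linear system for $w$, and $\tau$ turns out to be its determinant.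

In the example $\omega=z+\frac{\mu^2}{z-\mu}$, and $(z^2-\mu^2)\omega=z^3+\mu^3$. Hence $W$ is spanned by $1,\omega,z^2,z^3,\dots$, and the first property says $w=f+\beta\frac{\mu^2}{z-\mu}$, where $f$ contains only nonnegative powers of $z$ and $\beta=\beta(x)$ is the coefficient of $z$ in $f$. Split
$$\frac{e^{-xz}}{z-\mu}=\frac{e^{-xz}-e^{-x\mu}}{z-\mu}+\frac{e^{-x\mu}}{z-\mu}$$
into nonnegative and negative powers of $z$. The second property becomes
$$f=e^{xz}-\beta\mu^2\,\frac{1-e^{x(z-\mu)}}{z-\mu},\qquad a_1=\beta\mu^2e^{-\mu x}.$$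
The derivative in $z$ at $z=0$ of the fraction is $\mu^{-2}\big((1+\mu x)e^{-\mu x}-1\big)$, so the coefficient of $z$ in the first equation gives the $1\times1$ system
$$(1+\mu x)e^{-\mu x}\,\beta=x .$$
Its determinant $\tau=(1+\mu x)e^{-\mu x}$ is entire. Moreover $a_1=\frac{\mu^2x}{1+\mu x}=-\partial_x\log\tau$, and therefore $v=-2\partial_xa_1=2\partial_x^2\log\tau$. The pole of $v$ is the point where the linear system degenerates. In general the system is infinite, and the growth of the numbers $\chi_k(0)$ decides whether its determinant converges.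

\section{The Riccati equation in $t$ and the Gevrey bound}\label{sec:gevrey}

Throughout, $\lambda=z^2$. The flow \eqref{eq:flow} is the compatibility condition of the Lax pair $\psi_{xx}=(\lambda-v)\psi$, $\psi_t=G\psi_x-\frac12G_x\psi$. Dividing the second equation by $\psi$ and differentiating in $x$ suggests the following statement about formal series, which we use in both directions.

\begin{lemma}\label{lem:lax}
Let $v$ and the coefficients of the polynomial $G=\sum_iG_i\lambda^i$ be holomorphic functions or formal power series in $(x,t)$, let $\chi$ be the Riccati series of $v$, and put $\Phi=G\chi-\frac12G_x$. Then \eqref{eq:flow} holds if and only if $\chi_t=\Phi_x$, that is,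
\begin{equation}\label{eq:trie}
\chi_t=G(z^2-v-\chi^2)+G_x\chi-\tfrac12G_{xx}.
\end{equation}
\end{lemma}

\begin{proof}
We have $\Phi_x=G_x\chi+G\chi_x-\frac12G_{xx}$, which is the right side of \eqref{eq:trie} by \eqref{eq:ric}, and $\Phi_{xx}=G_{xx}\chi+2G_x\chi_x+G\chi_{xx}-\frac12G_{xxx}$. The terms $\pm G_{xx}\chi$ cancel in
$$\Phi_{xx}+2\chi\Phi_x=2G_x(\chi_x+\chi^2)+G(\chi_x+\chi^2)_x-\tfrac12G_{xxx}=2(\lambda-v)G_x-v_xG-\tfrac12G_{xxx}.$$
Differentiating \eqref{eq:ric} in $t$ gives $\chi_{tx}+2\chi\chi_t=-v_t$. Hence $Q=\chi_t-\Phi_x$ satisfies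
$$Q_x+2\chi Q=-v_t+\tfrac12G_{xxx}-2(\lambda-v)G_x+v_xG .$$
If $Q=0$, this is \eqref{eq:flow}. Conversely, let \eqref{eq:flow} hold, so $Q_x+2\chi Q=0$. The series $Q$ has finitely many positive powers of $z$; if it were nonzero with top term $Q_pz^p$, the coefficient of $z^{p+1}$ would give $2Q_p=0$, a contradiction.
\end{proof}

The point of \eqref{eq:trie} is that it contains no $x$-derivative of $\chi$. On the line $x=0$ it is an ordinary differential equation in $t$, with coefficients built from finitely many holomorphic functions of $t$. Assume the hypotheses of Theorem~\ref{thm:flows}, let $m=2n+1$ and $\varepsilon=1/z$, and write $\chi(0,t,z)=z+y$ with $y=\sum_{k\ge1}y_k(t)\varepsilon^k$, $y_k(t)=\chi_k(0,t)$. Since $z^2-v-\chi^2=-2zy-y^2-v$, the right side of \eqref{eq:trie} contains the term $-2gz^my$, which dominates for large $z$. Because $g\ne0$ we can solve for it: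
\begin{equation}\label{eq:sing}
y=\kappa\,\varepsilon^my_t+\alpha+\beta y+\gamma y^2,\qquad\kappa=-\frac1{2g},
\end{equation}
where, with all functions taken at $x=0$,
$$\alpha=\kappa\varepsilon^m\big(Gv-zG_x+\tfrac12G_{xx}\big),\qquad\beta=\kappa\varepsilon^m\big(2z(G-gz^{2n})-G_x\big),\qquad\gamma=\kappa\varepsilon^mG .$$
In $\varepsilon^mG$, $\varepsilon^mG_x$, $\varepsilon^mG_{xx}$ the exponents of $\varepsilon$ are among $m-2i\in[1,m]$. In $\varepsilon^mz(G-gz^{2n})$ and $\varepsilon^mzG_x$ only $i<n$ occurs (here $G_n$ is constant), with exponents $m-2i-1\in[2,m]$. So $\alpha=\sum_{l=1}^m\alpha_l(t)\varepsilon^l$, and likewise for $\beta$ and $\gamma$. For KdV, \eqref{eq:sing} reads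
$$y=-\tfrac18\big[\varepsilon^3y_t+4v\varepsilon^2y+(4\varepsilon+2v\varepsilon^3)(y^2+v)-2v_x\varepsilon^2-2v_x\varepsilon^3y+v_{xx}\varepsilon^3\big].$$
If one drops the terms of second order in $v$ and $y$, what remains for $k\ge4$ is $y_k=-\frac18\partial_ty_{k-3}$, the recursion of the linear model.

Choose $0<R\le1$ such that $v$ and the $G_i$ are holomorphic near $\{0\}\times\{|t|\le R\}$. Then all $y_k,\alpha_l,\beta_l,\gamma_l$ are holomorphic near the disc $|t|\le R$; let $L$ bound $|\alpha_l|,|\beta_l|,|\gamma_l|$ there.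

\begin{lemma}\label{lem:gevrey}
There is $C\ge1$ such that $|\chi_k(0,t)|\le C^k(k!)^{1/m}$ for all $|t|\le R/2$ and $k\ge1$.
\end{lemma}

\begin{proof}
The coefficient of $\varepsilon^k$ in \eqref{eq:sing} is
\begin{equation}\label{eq:rec}
y_k=\kappa\,y_{k-m}'+\alpha_k+\sum_{l=1}^m\Big[\beta_ly_{k-l}+\gamma_l\sum_{i+j=k-l}y_iy_j\Big],
\end{equation}
with $y_j=0$ for $j\le0$ and $\alpha_k=0$ for $k>m$. The difficulty is that the derivative is now interleaved with products, so one cannot apply a single Cauchy estimate of high order, and each separate estimate shrinks the disc. Weighted norms do the bookkeeping. For $f$ holomorphic in $|t|<R$ and $s\ge0$ put $\|f\|_s=\sup_{|t|<R}|f(t)|(R-|t|)^s$. Then $\|f_1f_2\|_{s+s'}\le\|f_1\|_s\|f_2\|_{s'}$, and $\|f\|_{s'}\le\|f\|_s$ for $s'\ge s$ since $R\le1$. For $s>0$,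
\begin{equation}\label{eq:nagumo}
\|f'\|_{s+1}\le e(s+1)\|f\|_s .
\end{equation}
Indeed, let $\delta=R-|t|$. On the circle of radius $\frac\delta{s+1}$ about $t$ the distance to the boundary is at least $\frac{s\delta}{s+1}$, so $|f|\le\|f\|_s\delta^{-s}(1+\frac1s)^s\le e\|f\|_s\delta^{-s}$ there, and Cauchy's estimate gives $|f'(t)|\le e(s+1)\|f\|_s\delta^{-s-1}$.

A derivative raises the index $k$ by $m$ and the weight $s$ by $1$, so we set $N_k=\|y_k\|_{k/m}<\infty$, with $N_j=0$ for $j\le0$. Apply $\|\cdot\|_{k/m}$ to \eqref{eq:rec}, using \eqref{eq:nagumo} with $s=\frac{k-m}m$ when $k>m$: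
$$N_k\le e|\kappa|\,\frac km\,N_{k-m}+L\sum_{l=1}^m\Big[\delta_{kl}+N_{k-l}+\sum_{i+j=k-l}N_iN_j\Big].$$
Write $N_k=(k!)^{1/m}n_k$. For $k\ge m$ each of the $m$ factors of $k!/(k-m)!$ is at least $k-m+1\ge k/m$, so $\frac km((k-m)!)^{1/m}\le(k!)^{1/m}$. Also $i!\,j!\le(i+j)!\le k!$ for $i+j\le k$; this is what makes the quadratic term harmless. Dividing by $(k!)^{1/m}$,
$$n_k\le e|\kappa|\,n_{k-m}+L\sum_{l=1}^m\Big[\delta_{kl}+n_{k-l}+\sum_{i+j=k-l}n_in_j\Big].$$
Let $\nu_k$ be defined by the same recursion with equality; then $n_k\le\nu_k$ by induction. The series $\nu=\sum_{k\ge1}\nu_k\varepsilon^k$ is the unique formal solution of $\Psi(\nu,\varepsilon)=0$ without constant term, where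
$$\Psi(\nu,\varepsilon)=\nu-e|\kappa|\varepsilon^m\nu-L(\varepsilon+\dots+\varepsilon^m)(1+\nu+\nu^2).$$
Since $\Psi(0,0)=0$ and $\partial_\nu\Psi(0,0)=1$, the implicit function theorem gives a holomorphic solution vanishing at $\varepsilon=0$, whose Taylor series must be $\nu$. So $\nu_k\le C_0^k$ for some $C_0\ge1$. For $|t|\le R/2$ we get $|y_k(t)|\le N_k(2/R)^{k/m}\le(2C_0/R)^k(k!)^{1/m}$.
\end{proof}

For KdV, $m=3$, and Lemma~\ref{lem:gevrey} at $t=0$ is the ``only if'' part of Theorem~\ref{thm:data}.

\section{The determinant formula}\label{sec:det}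

This section is purely algebraic. Fix an arbitrary $v_0\in\mathbb C[[x]]$, let $c_k=\chi_k(0)$ be the values of its Riccati coefficients, and put $\omega=z+\sum_{k\ge1}c_kz^{-k}$. We reverse the reasoning of Section~\ref{sub:rational}: we define $W$ from $\omega$, solve the linear system for $w$, and prove that its determinant is a tau function of $v_0$. Replacing $e^{xz}$ by $e^{xz+4tz^3}$ produces the time evolution at no extra cost; the exponent $4tz^3$ is the leading term of $\psi_t/\psi=G\chi-\frac12G_x$ for $G=4z^2+2v$.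

\subsection{The space $W$ as a graph}
Let $H=\mathbb C((z^{-1}))$ be the field of formal Laurent series with finitely many positive powers of $z$. Then $H=H_+\oplus H_-$ with $H_+=\mathbb C[z]$, $H_-=z^{-1}\mathbb C[[z^{-1}]]$; let $P_\pm$ be the projections and $\operatorname{res}f$ the coefficient of $z^{-1}$. Put $W=\mathbb C[z^2]+\mathbb C[z^2]\,\omega$, so that $z^2W\subset W$.

We want a basis of $W$ with polynomial parts exactly $z^k$. The odd part of $\omega$ is $zU(\lambda)$ with $U=1+\sum_{i\ge1}c_{2i-1}\lambda^{-i}$. Let $1/U=\sum_{i\ge0}d_i\lambda^{-i}$, that is,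
\begin{equation}\label{eq:d}
d_0=1,\qquad d_i=-\sum_{l=1}^ic_{2l-1}d_{i-l},
\end{equation}
and let $p_l=\sum_{i=0}^ld_i\lambda^{l-i}$ be the polynomial part of $\lambda^l/U$. Then $p_lU=\lambda^l+O(\lambda^{-1})$, so the odd part of $p_l\omega$ is $z^{2l+1}+O(z^{-1})$. The nonnegative powers in the even part of $p_l\omega$ form a polynomial in $z^2$, which lies in $W$. Subtracting it, we obtain elements $w_k=z^k+\sum_{j\ge1}A_{kj}z^{-j}\in W$, $k\ge0$, with
\begin{equation}\label{eq:A}
A_{2l,j}=0,\qquad A_{2l+1,j}=\sum_{i=0}^ld_i\,c_{2(l-i)+j}.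
\end{equation}
The $p_l$ are monic of degree $l$, so the $\lambda^l$ and $p_l\omega$ span $W$, and hence so do the $w_k$. Let $A:H_+\to H_-$ be the linear map with $Az^k=\sum_jA_{kj}z^{-j}$. Then
\begin{equation}\label{eq:graph}
W=\{f+Af:\ f\in H_+\},\qquad\text{in particular}\quad W\cap H_-=0 .
\end{equation}

\subsection{Power series in $x$ and $t$}
Give $x$ weight $1$ and $t$ weight $3$, and let $I_N\subset\mathbb C[[x,t]]$ be the ideal of series all of whose terms have weight at least $N$. For a subspace $V\subset H$, let $V[[x,t]]$ be the set of series $\sum f_{ab}x^at^b$ with $f_{ab}\in V$; it is stable under $\partial_x$, $\partial_t$ and multiplication by $\mathbb C[[x,t]]$. The maps $P_\pm$, $A$, $\operatorname{res}$ act coefficientwise. An infinite sum converges if the weights of its terms tend to infinity. An element of $H_-[[x,t]]$ is the same as a series $h=\sum_{j\ge1}h_jz^{-j}$ with arbitrary $h_j\in\mathbb C[[x,t]]$. Let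
$$E=e^{xz+4tz^3}=\sum_{r\ge0}e_r(x,t)z^r\in H_+[[x,t]],$$
where $e_r$ is a polynomial, homogeneous of weight $r$, with nonnegative coefficients; $E^{-1}=\sum_re_r(-x,-t)z^r$. Multiplication by $E^{\pm1}$ preserves $H_+[[x,t]]$. The following uniqueness statement will produce all the differential equations.

\begin{lemma}\label{lem:U}
$W[[x,t]]\cap E\,H_-[[x,t]]=0$.
\end{lemma}

\begin{proof}
Let $0\ne h\in H_-[[x,t]]$ with $Eh\in W[[x,t]]$. Since $E$ is $1$ plus terms of positive weight, $Eh$ and $h$ have the same component of lowest weight. Its coefficients lie in $W\cap H_-=0$, a contradiction.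
\end{proof}

We look for $w\in W[[x,t]]$ with $E^{-1}w\in1+H_-[[x,t]]$. Write $w=f+\phi$ with $f=P_+w$, $\phi=Af$. The condition $P_+E^{-1}w=1$ says $E^{-1}f+P_+E^{-1}\phi=1$, that is $f=E-B\phi$, where
$$B=EP_+E^{-1}:H_-[[x,t]]\to H_+[[x,t]].$$
Applying $A$ gives the linear system $(1+AB)\phi=AE$. The operator $A$ carries the data, and $B$ is universal. Its matrix is
\begin{equation}\label{eq:B}
Bz^{-j}=\sum_{k\ge0}B_{kj}z^k,\qquad B_{kj}=\sum_{i=0}^ke_{k-i}(x,t)\,e_{i+j}(-x,-t),
\end{equation}
and $B_{kj}$ is homogeneous of weight $k+j$. If $h$ contains only powers $z^{-j}$ with $j\ge N$, then only terms $e_rz^r$ with $r\ge N$ contribute to $P_+E^{-1}h$, so $Bh$ has weight at least $N$; hence $Bh=\sum_jh_jBz^{-j}$ for all $h$. The $x$-derivative of $B$ has rank one: from $P_+(zf)=zP_+f+\operatorname{res}f$ and $E_x=zE$,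
\begin{equation}\label{eq:dB}
\partial_x(Bz^{-j})=E\big(zP_+-P_+z\big)E^{-1}z^{-j}=-\rho_jE,\qquad\rho_j=\operatorname{res}(E^{-1}z^{-j})=e_{j-1}(-x,-t).
\end{equation}
At $t=0$ this is $\partial_xB_{kj}=-\frac{x^k}{k!}\frac{(-x)^{j-1}}{(j-1)!}$, and $B_{kj}(0,0)=0$, so
\begin{equation}\label{eq:B0}
B_{kj}(x,0)=\frac{(-1)^jx^{k+j}}{(k+j)\,k!\,(j-1)!}.
\end{equation}

\subsection{Definition of $\tau$}
Let $M=AB$, acting on $H_-[[x,t]]$ with matrix $M_{j'j}=\sum_kA_{kj'}B_{kj}\in I_j$. Since $M$ raises the weight by at least $1$, the Neumann series $\sum_r(-M)^r$ converges and $1+M$ is invertible; put $\phi=(1+M)^{-1}AE$.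

Recall two facts on finite matrices: $\det(1+X)$ is the sum of all principal minors of $X$, and (Cauchy--Binet) the minor $\det\big(\sum_kA_{kj'}B_{kj}\big)_{j',j\in J}$ equals $\sum_K\det A_{KJ}\det B_{KJ}$, summed over sets $K$ of indices with $|K|=|J|$, where $A_{KJ}=(A_{kj})_{k\in K,j\in J}$ and $B_{KJ}$ is defined in the same way. Define
\begin{equation}\label{eq:det}
\tau=\sum_J\det(M_{j'j})_{j',j\in J}=\sum_{|K|=|J|<\infty}\det A_{KJ}\,\det B_{KJ},
\end{equation}
over finite sets $K\subset\{0,1,2,\dots\}$, $J\subset\{1,2,\dots\}$, the empty sets contributing $1$. The first sum converges since column $j$ of $M$ lies in $I_j$. In the second, $\det B_{KJ}$ is homogeneous of weight $N(K,J)=\sum_{k\in K}k+\sum_{j\in J}j$, and only finitely many pairs have a given weight. The two sums agree modulo every $I_N$, because modulo $I_N$ all terms with an index $k\ge N$ vanish on both sides and the finite Cauchy--Binet formula applies. Clearly $\tau(0,0)=1$. In the example of Section~\ref{sub:rational}, only the row $A_{1j}=\mu^{j+1}$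 is nonzero, and $\tau(x,0)=1+\sum_j\mu^{j+1}B_{1j}(x,0)=1+\sum_{j\ge1}(-1)^j\frac{j(\mu x)^{j+1}}{(j+1)!}=(1+\mu x)e^{-\mu x}$.

\begin{lemma}\label{lem:logder}
$\partial_x\log\tau=-\operatorname{res}(E^{-1}\phi)$.
\end{lemma}

\begin{proof}
Fix $N\ge2$ and let $X=(\delta_{j'j}+M_{j'j})_{j',j<N}$. Principal minors of $M$ that involve a column $j\ge N$ lie in $I_N$, so $\tau\equiv\det X\pmod{I_N}$. Both series have constant term $1$, so $X$ is invertible over $\mathbb C[[x,t]]$ and $\tau_x/\tau\equiv(\det X)_x/\det X\pmod{I_{N-1}}$. By \eqref{eq:dB}, $\partial_xM_{j'j}=-(AE)_{j'}\rho_j$, where $(AE)_{j'}$ is the coefficient of $z^{-j'}$. Jacobi's formula $(\det X)_x=\det X\cdot\operatorname{tr}(X^{-1}X_x)$ gives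
$$\partial_x\log\tau\equiv-\sum_{j<N}\rho_j\sum_{j'<N}(X^{-1})_{jj'}(AE)_{j'}\pmod{I_{N-1}}.$$
In the rows $j'<N$ of $(1+M)\phi=AE$ the columns $j\ge N$ contribute elements of $I_N$, so $\sum_{j<N}X_{j'j}\phi_j\equiv(AE)_{j'}$, and the inner sum above is congruent to $\phi_j$ modulo $I_N$. Finally $\rho_j\in I_{j-1}$, so $\sum_{j<N}\rho_j\phi_j\equiv\sum_{j\ge1}\rho_j\phi_j=\operatorname{res}(E^{-1}\phi)\pmod{I_{N-1}}$. Since $N$ is arbitrary, the lemma follows.
\end{proof}

\begin{proposition}\label{prop:formal}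
For every $v_0\in\mathbb C[[x]]$, the series $\tau\in\mathbb C[[x,t]]$ defined by \eqref{eq:det} has $\tau(0,0)=1$, and $\hat v=2\partial_x^2\log\tau$ solves \eqref{eq:norm} in $\mathbb C[[x,t]]$ with $\hat v(x,0)=v_0(x)$.
\end{proposition}

\begin{proof}
Let $w=E-B\phi+\phi$ (the Baker function). Then $P_+w=E-B\phi$ and $AP_+w=AE-M\phi=\phi=P_-w$, so $w\in W[[x,t]]$ by \eqref{eq:graph}. Further $E^{-1}w=1-P_+E^{-1}\phi+E^{-1}\phi=1+h$ with $h=P_-E^{-1}\phi=\sum_{k\ge1}a_kz^{-k}$. By Lemma~\ref{lem:logder}, $a_1=-\partial_x\log\tau$, so $\hat v=-2a_1'$, where the prime denotes $\partial_x$. Note that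
$$w_x=E\big(z(1+h)+h_x\big),\quad w_{xx}=E\big(z^2(1+h)+2zh_x+h_{xx}\big),\quad w_t=E\big(4z^3(1+h)+h_t\big).$$

\emph{The equation in $x$.} The element $w_{xx}-z^2w+\hat vw$ lies in $W[[x,t]]$, because $z^2W\subset W$, and equals $E\big(2zh_x+h_{xx}+\hat v+\hat vh\big)$. The term of order $z^0$ in the bracket is $2a_1'+\hat v=0$, so the bracket lies in $H_-[[x,t]]$ and vanishes by Lemma~\ref{lem:U}. Thus
\begin{equation}\label{eq:schr}
w_{xx}=(z^2-\hat v)w,\qquad 2a_2'+a_1''+\hat va_1=0,
\end{equation}
the second identity being the coefficient of $z^{-1}$ in the bracket. The series $w=E(1+h)$ is invertible, and $\hat\chi=w_x/w=z+h_x/(1+h)\in z+H_-[[x,t]]$ satisfies $\hat\chi_x+\hat\chi^2=w_{xx}/w=z^2-\hat v$. So $\hat\chi$ is the Riccati series of $\hat v$.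

\emph{The equation in $t$.} Let $G=4z^2+2\hat v$. The element $D=w_t-Gw_x+\frac12G_xw$ lies in $W[[x,t]]$, and
$$E^{-1}D=h_t-4z^2h_x-2\hat v\big(z(1+h)+h_x\big)+\hat v_x(1+h).$$
The coefficient of $z$ is $-4a_1'-2\hat v=0$. The coefficient of $z^0$ is $-4a_2'-2\hat va_1+\hat v_x=-2(2a_2'+\hat va_1+a_1'')=0$ by \eqref{eq:schr}. So $D=0$ by Lemma~\ref{lem:U}, that is, $w_t/w=G\hat\chi-\frac12G_x=\Phi$. Hence $\hat\chi_t=(w_x/w)_t=(w_t/w)_x=\Phi_x$, and Lemma~\ref{lem:lax} gives \eqref{eq:flow} for this $G$, which is \eqref{eq:norm}.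

\emph{The initial value.} At $x=t=0$ we have $E=1$, $B=0$ and $\phi=A(1)=0$, so $w(0,0)=1$ and $\hat\chi(0,0)=w_x(0,0)$ lies in $W\cap(z+H_-)$. The series $\omega$ lies in this set too, and the difference lies in $W\cap H_-=0$; so $\hat\chi(0,0)=\omega$. Thus $\hat v(\cdot,0)$ and $v_0$ have the same Riccati coefficients at $x=0$, and they coincide by \eqref{eq:tri}.
\end{proof}

\section{Growth in $x$: Theorems~\ref{thm:main} and~\ref{thm:flows}}\label{sec:growth}

A Gevrey bound on the $c_k$ passes to the entries of $A$, with factors $(k!\,j!)^\sigma$, while at $t=0$ the entries of $B$ decay like $(k!\,j!)^{-1}$. For $\sigma<1$ the decay wins for every $x$. We use the inequalities $k!\,j!\le(k+j)!\le2^{k+j}k!\,j!$.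

\begin{lemma}\label{lem:A}
Let $0\le\sigma\le1$, $C\ge1$ and $|c_k|\le C^k(k!)^\sigma$ for $k\ge1$. Then $|A_{kj}|\le(4C)^{k+j}(k!\,j!)^\sigma$.
\end{lemma}

\begin{proof}
First, $|d_i|\le(2C^2)^i((2i)!)^\sigma$: this holds for $i=0$, and by \eqref{eq:d} and induction
$$|d_i|\le\sum_{l=1}^iC^{2l}((2l)!)^\sigma(2C^2)^{i-l}((2i-2l)!)^\sigma\le(2C^2)^i((2i)!)^\sigma\sum_{l\ge1}2^{-l}.$$
For $k=2l+1$ each of the $l+1\le2^l$ terms in \eqref{eq:A} is at most $2^lC^{2l+j}((2l+j)!)^\sigma$. So $|A_{kj}|\le(2C)^{k+j}((k+j)!)^\sigma\le(4C)^{k+j}(k!\,j!)^\sigma$. For even $k$, $A_{kj}=0$.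
\end{proof}

We shall bound an $s\times s$ determinant by $s!$ times its largest term. This is affordable because large minors have very large weight: if $|K|=|J|=s$ and $N=N(K,J)$, then $N\ge\frac{s(s-1)}2+\frac{s(s+1)}2=s^2$, so
\begin{equation}\label{eq:fact}
s!\le s^s\le e^{s^2}\le e^N .
\end{equation}
In each term of $\det A_{KJ}$ every $k\in K$ and every $j\in J$ occurs once, so Lemma~\ref{lem:A} gives
\begin{equation}\label{eq:minA}
|\det A_{KJ}|\le(4eC)^N\prod_{k\in K}(k!)^\sigma\prod_{j\in J}(j!)^\sigma .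
\end{equation}

\begin{proposition}\label{prop:growth}
Let $0\le\sigma<1$, $C\ge1$, and let $v_0\in\mathbb C[[x]]$ satisfy $|c_k|\le C^k(k!)^\sigma$. Then for each $r>0$ the terms of \eqref{eq:det} at $t=0$, $|x|\le r$, are dominated by those of a convergent numerical series that depends only on $C,\sigma,r$. The sum $\tau(x,0)$ is entire, equals $1$ at $x=0$, satisfies $v_0=2\partial_x^2\log\tau(x,0)$ as power series, and
$$|\tau(x,0)|\le\exp\big(C''(1+|x|)^{2/(1-\sigma)}\big)$$
with $C''$ depending only on $C$ and $\sigma$.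
\end{proposition}

\begin{proof}
By \eqref{eq:B0}, $|B_{kj}(x,0)|\le\frac{|x|^{k+j}j}{k!\,j!}\le\frac{(2|x|)^{k+j}}{k!\,j!}$, so by \eqref{eq:fact}, $|\det B_{KJ}|\le(2e|x|)^N\prod_K(k!)^{-1}\prod_J(j!)^{-1}$. Put $Y=8e^2C|x|$, $\theta=1-\sigma$ and $\pi_k=Y^k(k!)^{-\theta}$. With \eqref{eq:minA}, the term $(K,J)$ of \eqref{eq:det} is at most $\prod_K\pi_k\prod_J\pi_j$. Summing over all pairs of finite sets, without the condition $|K|=|J|$, bounds the whole series by $\Pi^2$, where $\Pi=\prod_{k\ge0}(1+\pi_k)$.

Let $q=Y^{1/\theta}$, so $\pi_k=(q^k/k!)^\theta\le e^{\theta q}\le e^q$ and $\log(1+\pi_k)\le1+q$ for all $k$. For $k\ge1$, the bound $k!\ge(k/e)^k$ gives $\pi_k\le(eq/k)^{\theta k}$, which is at most $e^{-k}$ once $k\ge c_*q$ with $c_*=e^{1+1/\theta}$. At most $1+c_*q$ indices $k\ge0$ are not covered by this bound, so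
$$\log\Pi\le(1+c_*q)(1+q)+\sum_{k\ge1}e^{-k}\le C'(1+q^2),\qquad q^2=(8e^2C|x|)^{2/(1-\sigma)} .$$
The majorant is increasing in $|x|$, which gives the first claim and the bound. Each term of \eqref{eq:det} at $t=0$ is a monomial in $x$, so the entire function has the formal series as its Taylor series, and Proposition~\ref{prop:formal} identifies $v_0$.
\end{proof}

For $\sigma=\frac13$ we have $q\sim|x|^{3/2}$. Each factor of $\Pi$ is bounded by $e^{1+q}$, the growth found in the linear model, and about $q$ factors matter; the exponent $3$ is $\frac32+\frac32$.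

\begin{proof}[Proof of Theorem~\ref{thm:flows}]
By Lemma~\ref{lem:gevrey}, $v_0=v(\cdot,0)$ satisfies the hypothesis of Proposition~\ref{prop:growth} with $\sigma=\frac1m$, which is less than $1$ because $n\ge1$. The exponent is $\frac{2m}{m-1}=2+\frac1n$. The functions $v(\cdot,0)$ and $2\partial_x^2\log\tau$ are holomorphic near $0$ with the same Taylor series, so they agree as germs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $v$ solve \eqref{eq:norm} near $(0,0)$, and take $R$ and $C$ from Lemma~\ref{lem:gevrey} with $m=3$. For each $t_1$ with $|t_1|<R/2$, apply the construction of Section~\ref{sec:det} to $v_0=v(\cdot,t_1)$, with its formal time variable set to $0$, and call the result $\tau(x,t_1)$. Thus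
$$\tau(x,t_1)=\sum_{K,J}\det A_{KJ}(t_1)\,\det B_{KJ}(x,0),$$
where $A_{kj}(t_1)$ is given by \eqref{eq:d} and \eqref{eq:A} with $c_k=\chi_k(0,t_1)$. Each $A_{kj}(t_1)$ is a polynomial in finitely many $\chi_i(0,t_1)$, so each term is holomorphic in $(x,t_1)$. The constant $C$ does not depend on $t_1$, so by Proposition~\ref{prop:growth} with $\sigma=\frac13$ the series converges uniformly on $\{|x|\le r\}\times\{|t_1|<R/2\}$ for every $r$. Hence $\tau$ is holomorphic on $\mathbb C\times\{|t|<R/2\}$, with $\tau(0,t)=1$ and $|\tau(x,t)|\le\exp\big(C''(1+|x|)^3\big)$. For each such $t$, the functions $v(\cdot,t)$ and $2\partial_x^2\log\tau(\cdot,t)$ have the same Taylor series at $x=0$; so they agree near $x=0$, and on any bidisc about $(0,0)$ where $v$ is holomorphic and $\tau\ne0$. Undoing the normalization gives the theorem with $R'=R/(2|b|)$. The last sentence follows because admissible functions differ by factors $e^{\alpha x+\beta}$.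
\end{proof}

\begin{remark}
For the solution $v=x/(1-6t)$ every admissible $\tau(\cdot,0)$ is $\exp(x^3/12+\alpha x+\beta)$, of order $3$. By Proposition~\ref{prop:growth}, its Riccati coefficients at $0$ satisfy no bound $C^k(k!)^\sigma$ with $\sigma<\frac13$.
\end{remark}

\section{Convergence in $t$: Theorem~\ref{thm:data}}\label{sec:conv}

It remains to prove ``if'' and the bijection. With $t\ne0$, the exponential $e^{xz+4tz^3}$ has order $3$ in $z$, so the entries of $B$ decay only like $(k!\,j!)^{-1/3}$. This cancels the growth of $A$ exactly when $\sigma=\frac13$, and leaves a geometric series that converges for small $(x,t)$.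

\begin{proof}[Proof of Theorem~\ref{thm:data}]
Assume \eqref{eq:gev}, with $C\ge1$; then \eqref{eq:minA} holds with $\sigma=\frac13$. Let $0<\eta\le1$, $|x|\le\eta$, $|t|\le\eta^3$. Since $e_r$ has nonnegative coefficients and is homogeneous of weight $r$, $|e_r(\pm x,\pm t)|\le e_r(\eta,\eta^3)=\eta^re_r(1,1)$. Cauchy's estimate for $e^{z+4z^3}$ on the circle $|z|=r^{1/3}$, $r\ge1$, gives $e_r(1,1)\le e^{r^{1/3}+4r}r^{-r/3}\le e^{5r}(r!)^{-1/3}$, and the last bound also holds for $r=0$. In \eqref{eq:B} use $(k-i)!\,(i+j)!\ge2^{-(k+j)}(k+j)!\ge2^{-(k+j)}k!\,j!$ and $k+1\le2^{k+j}$: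
$$|B_{kj}|\le\sum_{i=0}^k(e^5\eta)^{k+j}\big((k-i)!\,(i+j)!\big)^{-1/3}\le(4e^5\eta)^{k+j}(k!\,j!)^{-1/3}.$$
By \eqref{eq:fact}, $|\det B_{KJ}|\le(4e^6\eta)^N\prod_K(k!)^{-1/3}\prod_J(j!)^{-1/3}$. The factorials cancel against \eqref{eq:minA}, and each term of \eqref{eq:det} is at most $\vartheta^N$ with $\vartheta=16e^7C\eta$. For $\eta$ small, $\vartheta<1$ and
$$\sum_{K,J}\vartheta^{N(K,J)}\le\prod_{k\ge0}(1+\vartheta^k)\prod_{j\ge1}(1+\vartheta^j)<\infty .$$
So \eqref{eq:det} converges uniformly on the bidisc to a holomorphic function $\tau$ with $\tau(0,0)=1$. Its terms are homogeneous polynomials, finitely many in each weight, so the Taylor series of the sum is the formal series $\tau$. Then $v=2\partial_x^2\log\tau$ is holomorphic near $(0,0)$ with Taylor series $\hat v$, and Proposition~\ref{prop:formal} shows that $v$ solves \eqref{eq:norm} with $v(\cdot,0)=v_0$. The converse is Lemma~\ref{lem:gevrey}.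

For the bijection, a local solution is determined by $v(\cdot,0)$, because \eqref{eq:norm} expresses $\partial_t^{\,j+1}v$ through $x$-derivatives of $v,\dots,\partial_t^{\,j}v$ and so determines all Taylor coefficients at $(0,0)$ inductively. By \eqref{eq:tri}, $v_0\mapsto(\chi_k(0))$ is a bijection onto all sequences, and the initial values correspond to the sequences satisfying \eqref{eq:gev}.
\end{proof}

\section{Small order is not sufficient}\label{sec:counter}

The equation restricts the Laurent expansion of $v$ at each simple zero of $\tau$, and Theorem~\ref{thm:main} allows us to reach such a zero however far it is from the point where $v$ was given.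

\begin{proof}[Proof of Proposition~\ref{prop:counter}]
Suppose $v$ solves \eqref{eq:norm} near $(0,0)$ with $v(x,0)=2\partial_x^2\log(1+x^2)$. By Theorem~\ref{thm:main} with $a=6$, $b=1$, we have $v=2\partial_x^2\log\tau$ near $(0,0)$ with $\tau$ holomorphic on $\Omega=\mathbb C\times\{|t|<R'\}$, and $\tau(x,0)=e^{\alpha x+\beta}(1+x^2)$ since both sides are admissible. Extend $v$ to $\{\tau\ne0\}$ by this formula. The function $\tau^5(v_t-6vv_x-v_{xxx})$ is a polynomial in $\tau$ and its derivatives, hence holomorphic on the connected set $\Omega$; it vanishes near $(0,0)$, hence everywhere. So \eqref{eq:norm} holds wherever $\tau\ne0$.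

Since $x=i$ is a simple zero of $\tau(\cdot,0)$, the implicit function theorem gives $\tau=(x-\zeta(t))\,\tilde\tau$ near $(i,0)$, with $\zeta$ holomorphic, $\zeta(0)=i$ and $\tilde\tau$ holomorphic and nonvanishing. With $\xi=x-\zeta(t)$,
$$v=-2\xi^{-2}+\gamma_0(t)+\gamma_1(t)\xi+\cdots,\qquad v_x=4\xi^{-3}+\gamma_1(t)+\cdots .$$
Compare the coefficients of $\xi^{-2}$ in \eqref{eq:norm}. We have $v_t=-4\zeta'\xi^{-3}$ and $v_{xxx}=48\xi^{-5}$ up to holomorphic terms, so they contribute $0$, while $6vv_x$ contributes $6(-2\gamma_1+4\gamma_1)=12\gamma_1$. Hence $\gamma_1\equiv0$. But $v(x,0)=-2(x-i)^{-2}-2(x+i)^{-2}$, so $\gamma_1(0)=4(x+i)^{-3}\big|_{x=i}=4/(2i)^3\ne0$, a contradiction.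
\end{proof}

By Theorem~\ref{thm:data}, the Riccati coefficients of $2\partial_x^2\log(1+x^2)$ at $0$ violate \eqref{eq:gev}, although its tau function is a polynomial; for $2\partial_x^2\log(1+\mu x)$ they grow only geometrically.

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Soliton Equations And Their Holomorphic Solutions},
\texttt{https://hkumath.hku.hk/\~{}imr/event/SRC/files/slides\_Andrei\_Domrin.pdf}
\end{thebibliography}
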